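\title{Somewhere trivial automorphisms of $\mathcal{P}(\omega)/\mathrm{Fin}$ and $p$-ideals}

\begin{abstract}
For an automorphism $\Phi$ of $\mathcal{P}(\omega)/\mathrm{Fin}$ let $T(\Phi)$ be the ideal of sets on which $\Phi$ is induced by a function. We show that, if ZFC is consistent, it does not prove the following implication: if $T(\Phi)$ contains an infinite set for every automorphism $\Phi$, then $T(\Phi)$ is a $p$-ideal for every automorphism $\Phi$. In the model obtained from a model of CH by the countable support iteration of length $\omega_2$ of Silver forcing, every automorphism is trivial on an infinite subset of every infinite set, while some automorphism $\Phi$ with $\Phi^2=\mathrm{id}$ has $T(\Phi)$ not a $p$-ideal. No large cardinals are used.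
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

For $X,Y\subseteq\omega$ write $X\subseteq^*Y$ if $X\setminus Y$ is finite, and $X=^*Y$ if $X\subseteq^*Y$ and $Y\subseteq^*X$. The Boolean algebra $\mathcal{P}(\omega)/\mathrm{Fin}$ consists of the $=^*$-classes $[X]$, with $0=[\emptyset]$, $[X]\vee[Y]=[X\cup Y]$ and $[X]\wedge[Y]=[X\cap Y]$. If $h$ is a function from a subset of $\omega$ into $\omega$, then $h[X]=\{h(x):x\in X\cap\operatorname{dom}h\}$. ``Almost all'' means all but finitely many.

\begin{definition}\label{def:trivial}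
Let $\Phi$ be an automorphism of $\mathcal{P}(\omega)/\mathrm{Fin}$.
\begin{enumerate}
\item $\Phi$ is \emph{trivial} if there is an injective function $h$, whose domain and range are cofinite subsets of $\omega$, with $\Phi([X])=[h[X]]$ for every $X\subseteq\omega$.
\item $\Phi$ is \emph{trivial on $A\subseteq\omega$} if there is a function $h$ from a subset of $\omega$ into $\omega$ with $A\subseteq^*\operatorname{dom}h$ and $\Phi([X])=[h[X]]$ for every $X\subseteq A$. We say that $h$ \emph{induces} $\Phi$ on $A$.
\item $T(\Phi)$ is the family of all $A\subseteq\omega$ on which $\Phi$ is trivial.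
\end{enumerate}
An ideal $\mathcal I$ of subsets of $\omega$ is a \emph{$p$-ideal} if for every countable family $\{C_n:n\in\omega\}\subseteq\mathcal I$ there is $C\in\mathcal I$ with $C_n\subseteq^*C$ for all $n$.
\end{definition}

The family $T(\Phi)$ is an ideal that contains the finite sets. The empty function induces $\Phi$ on a finite set; a function that induces $\Phi$ on $A$ induces it on every subset of $A$; and if $h_A$, $h_B$ induce $\Phi$ on $A$, $B$, then the function $h$ equal to $h_A$ on $A$ and to $h_B$ on $B\setminus A$ induces it on $A\cup B$, because $\Phi([X])=\Phi([X\cap A])\vee\Phi([X\setminus A])=[h[X]]$ for $X\subseteq A\cup B$. The ideal $T(\Phi)$ measures how much of $\Phi$ comes from moving points of $\omega$; for a trivial automorphism it is all of $\mathcal P(\omega)$.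

The Proper Forcing Axiom implies that every automorphism of $\mathcal{P}(\omega)/\mathrm{Fin}$ is trivial. Under PFA, therefore, every $T(\Phi)$ equals $\mathcal P(\omega)$, and in particular the two statements
\begin{enumerate}
\item[(A)] $T(\Phi)$ contains an infinite set for every automorphism $\Phi$,
\item[(B)] $T(\Phi)$ is a $p$-ideal for every automorphism $\Phi$
\end{enumerate}
both hold. Question~2 of \cite{pfa} asks whether (A) implies (B). We show that ZFC does not prove this implication, unless ZFC is inconsistent.

\subsection{What (A) gives and what (B) demands}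

Statement (A) improves itself: it implies that every $T(\Phi)$ contains an infinite subset of every infinite set $B$. To see this, let $\Phi([B])=[B']$, so that $B'$ is infinite, and fix bijections $\pi:\omega\to B$ and $\pi':\omega\to B'$. Since $\Phi$ maps the classes of subsets of $B$ onto the classes of subsets of $B'$, conjugating by $\pi$ and $\pi'$ gives an automorphism $\Phi'$ of $\mathcal{P}(\omega)/\mathrm{Fin}$; and if $h'$ induces $\Phi'$ on an infinite $A'$, then $\pi'\circ h'\circ\pi^{-1}$ induces $\Phi$ on $\pi[A']\subseteq B$. So under (A) triviality occurs everywhere, and it is tempting to expect that countably many trivial pieces can be glued, which is what (B) asks for.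

The gluing problem is the following. Let $C_0,C_1,\dots\in T(\Phi)$ be pairwise disjoint and infinite, with inducing functions $h_n$, and think of the $C_n$ as the columns of a grid. A set $C$ that almost contains every $C_n$ contains many infinite sets that meet each column in a finite set, and the $h_n$ say nothing about $\Phi$ on those. For example, choose $x_n\ne y_n$ in $C_n$ and let $h$ swap $x_n$ with $y_n$ for all $n$ and fix all other points. The automorphism induced by $h$ is the identity on every $\mathcal P(C_n)/\mathrm{Fin}$, yet it sends $[\{x_n:n\in\omega\}]$ to the disjoint class $[\{y_n:n\in\omega\}]$. This automorphism is trivial, but it shows where the freedom lies. Statement (A) provides triviality on some thin infinite subset of each set that crosses the columns, whereas (B) needs one function that works on a set containing almost all of every column. The counterexample makes $\aleph_1$ many such systems of swaps, coherently, so that no single function accounts for all of them.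

\subsection{The result}

\emph{Silver forcing} $\mathbb S$ consists of the partial functions $f$ from $\omega$ to $2$ such that $\omega\setminus\operatorname{dom}f$ is infinite, with $f'\le f$ if and only if $f'\supseteq f$. Let $\mathbb P_\kappa$ be the countable support iteration of length $\kappa$ whose $\beta$-th iterand is $\mathbb S$ as computed in $V^{\mathbb P_\beta}$.

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{CH}$ and let $G$ be $\mathbb P_{\omega_2}$-generic over $V$. The following hold in $V[G]$.
\begin{enumerate}
\item[(a)] Let $\Psi:\mathcal P(\omega)/\mathrm{Fin}\to\mathcal P(\omega)/\mathrm{Fin}$ preserve $0,\vee,\wedge$, and let $B\subseteq\omega$ be infinite. Then there are an infinite $A\subseteq B$, a set $Z\subseteq\omega$ and a finite-to-one $k:Z\to A$ such that $\Psi([x])=[k^{-1}[x]]$ for all $x\subseteq A$. If $\Psi$ is an automorphism, then $\Psi$ is trivial on $A$; so $T(\Psi)$ contains an infinite subset of every infinite set.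
\item[(b)] There are an automorphism $\Phi$ with $\Phi^2=\mathrm{id}$ and a partition of $\omega$ into infinite sets $C_n$ such that $\Phi$ is the identity on each $\mathcal P(C_n)/\mathrm{Fin}$, so that $C_n\in T(\Phi)$, and every $C\in T(\Phi)$ satisfies $C_n\subseteq^*C$ for only finitely many $n$. In particular $T(\Phi)$ is not a $p$-ideal.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
If ZFC is consistent, then ZFC does not prove that (A) implies (B).
\end{corollary}

\begin{proof}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{CH}$. In the extension of Theorem~\ref{thm:main}, (A) holds by part~(a) and (B) fails by part~(b).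
\end{proof}

The form of (a) fits the class of maps it speaks about. Every finite-to-one $k:Z\to\omega$ gives a map $[x]\mapsto[k^{-1}[x]]$ that preserves $0,\vee,\wedge$. Passing to a subset $A$ cannot be avoided: for a nonprincipal ultrafilter $\mathcal U$ let $\Psi([x])$ be $[\omega]$ if $x\in\mathcal U$ and $0$ otherwise. On an infinite $A\notin\mathcal U$ the conclusion holds with $Z=\emptyset$. On $A\in\mathcal U$ it fails, since $Z$ would be cofinite, and $A$ would split into two sets with infinite $k$-preimages, one of which is not in $\mathcal U$.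

Section~\ref{sec:fusion} collects the facts on the iteration and proves its Sacks property. Part (b) needs nothing else, so we prove it first, in Section~\ref{sec:b}. Section~\ref{sec:local} contains the core of (a): a ground-model map that can be extended to the first Silver generic set is already induced by a finite-to-one function on an infinite set. Section~\ref{sec:a} derives (a) from this by reflection.

\section{The iteration, fusion and the Sacks property}\label{sec:fusion}

\subsection{Conventions and standard facts}

A condition $p\in\mathbb P_\kappa$ is a function on $\kappa$ such that each $p(\beta)$ is a $\mathbb P_\beta$-name forced by the trivial condition to be in $\mathbb S$, and $p(\beta)$ is the name of $\emptyset$ outside a countable set; the set of the remaining $\beta$ is the support $\operatorname{supp}(p)$. We write $p|\beta$ for the restriction of $p$ to $\beta$, a condition of $\mathbb P_\beta$. The order is: $r\le p$ if $r|\beta\Vdash r(\beta)\supseteq p(\beta)$ for all $\beta<\kappa$. If $G$ is $\mathbb P_\kappa$-generic, then $G_\beta=\{p|\beta:p\in G\}$, and $g_\beta:\omega\to2$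 is the $\beta$-th generic real, the union of the values of the names $p(\beta)$, $p\in G$. Three elementary tools are used throughout.
\begin{enumerate}
\item[(N1)] \emph{Definition by cases.} If a formula is forced by the trivial condition of $\mathbb P_\beta$ to define an element of $\mathbb S$, then some $\mathbb P_\beta$-name is forced to be that element.
\item[(N2)] \emph{Prolongation.} If $p\in\mathbb P_\kappa$ and $\pi\le p|\beta$ in $\mathbb P_\beta$, then the function equal to $\pi$ below $\beta$ and to $p$ on $[\beta,\kappa)$ is a condition below $p$. Consequently, if $p$ forces a statement about $V[G_\beta]$ with $\mathbb P_\beta$-names as parameters, then already $p|\beta$ forces it: otherwise some $\pi\le p|\beta$ forces the negation, and so does its prolongation.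
\item[(N3)] A set of conditions is \emph{predense below $p$} if every $r\le p$ is compatible with one of its members. If all members of such a set force a statement, then $p$ forces it.
\end{enumerate}

A forcing is \emph{proper} if it preserves the stationary subsets of $[\lambda]^{\aleph_0}$ for every uncountable cardinal $\lambda$. Properness enters only through the following standard facts; see \cite[Ch.~III]{shelah}, \cite{abraham} and \cite{goldstern}.
\begin{enumerate}
\item[(F1)] $\mathbb S$ is proper (it satisfies Axiom~A), and countable support iterations of proper forcings are proper; so $\omega_1$ is preserved.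
\item[(F2)] If CH holds, then $\mathbb P_\alpha\Vdash\mathrm{CH}$ for $\alpha<\omega_2$, and $\mathbb P_{\omega_2}$ has the $\aleph_2$-chain condition (the iterands are proper of size $\aleph_1$). So $\omega_2$ is preserved.
\item[(F3)] If $\alpha\le\omega_2$ and $\operatorname{cf}(\alpha)\ge\omega_1$, then every real of $V[G_\alpha]$ lies in $V[G_\beta]$ for some $\beta<\alpha$.
\item[(F4)] For $\alpha<\omega_2$, in $V[G_\alpha]$ the quotient $\mathbb P_{\omega_2}/G_\alpha$ is equivalent to the countable support iteration of Silver forcing along $\omega_2\setminus\alpha$ (of order type $\omega_2$) as computed in $V[G_\alpha]$; the first generic real of that iteration is $g_\alpha$.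
\end{enumerate}

\subsection{Fusion}

For $f\in\mathbb S$ let $\operatorname{op}(f)=\omega\setminus\operatorname{dom}f$ be the set of \emph{open positions} of $f$, and let $\operatorname{op}_n(f)$ be the set of its first $n$ elements. For $a\in2^n$ let $f*a\in\mathbb S$ extend $f$ by assigning the values $a(0),\dots,a(n-1)$, in increasing order, to the elements of $\operatorname{op}_n(f)$. Write $f'\le_nf$ if $f'\supseteq f$ and $\operatorname{op}_n(f')=\operatorname{op}_n(f)$.

Now let $p\in\mathbb P_\kappa$, let $F\subseteq\kappa$ be finite and $\sigma\in(2^n)^F$. Put $(p*\sigma)(\beta)=p(\beta)*\sigma(\beta)$ for $\beta\in F$ and $(p*\sigma)(\beta)=p(\beta)$ otherwise; then $p*\sigma\le p$, and $(p*\sigma)|\beta$ depends only on the restriction of $\sigma$ to $F\cap\beta$. Write $p'\le_{F,n}p$ if $p'\le p$ and $p'|\beta\Vdash p'(\beta)\le_np(\beta)$ for all $\beta\in F$. This relation is transitive; $p'\le_{F,n}p$ implies $p'*\sigma\le p*\sigma$ for $\sigma\in(2^n)^F$; and $p'\le_{F',n'}p$ implies $p'\le_{F,n}p$ whenever $F\subseteq F'$ and $n\le n'$.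

The conditions $p*\sigma$ split $p$ into finitely many cases. The next three lemmas say that the cases are exhaustive, that each can be strengthened without disturbing the splitting, and that such strengthenings can be made infinitely often.

\begin{lemma}\label{lem:predense}
The set $\{p*\sigma:\sigma\in(2^n)^F\}$ is predense below $p$; in fact every $r\le p$ has an extension below some $p*\sigma$.
\end{lemma}

\begin{proof}
Let $r\le p$. Go through the elements $\beta$ of $F$ in increasing order. At $\beta$, first extend $r(\beta)$ by zeros so that it is defined on $\operatorname{op}_n(p(\beta))$, and then extend $r|\beta$ to decide the sequence $\sigma(\beta)\in2^n$ that $r(\beta)$ assigns to $\operatorname{op}_n(p(\beta))$. Earlier decisions persist when the condition is strengthened. After $|F|$ steps we have an extension of $r$ below $p*\sigma$.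
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $p\in\mathbb P_\kappa$, $F\subseteq\kappa$ finite, $n\in\omega$.
\begin{enumerate}
\item If $\sigma\in(2^n)^F$ and $r\le p*\sigma$, there is $p'\le_{F,n}p$ with $p'*\sigma\le r$.
\item If for each $\sigma\in(2^n)^F$ the set $\mathcal E_\sigma$ is downward closed and dense below $p*\sigma$, there is $p'\le_{F,n}p$ with $p'*\sigma\in\mathcal E_\sigma$ for all $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Define $p'(\beta)$ by cases. If $r|\beta\notin\dot G_\beta$, let $p'(\beta)=p(\beta)$. If $r|\beta\in\dot G_\beta$, let $p'(\beta)=r(\beta)$ for $\beta\notin F$, and for $\beta\in F$ let $p'(\beta)$ be the restriction of $r(\beta)$ to $\operatorname{dom}r(\beta)\setminus\operatorname{op}_n(p(\beta))$. The support of $p'$ is contained in $\operatorname{supp}(p)\cup\operatorname{supp}(r)$. In the case $r|\beta\in\dot G_\beta$, $\beta\in F$, we have $r(\beta)\supseteq p(\beta)*\sigma(\beta)$. So $p'(\beta)\supseteq p(\beta)$ and $\operatorname{op}(p'(\beta))=\operatorname{op}_n(p(\beta))\cup\operatorname{op}(r(\beta))$, where the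 elements of $\operatorname{op}(r(\beta))$ are open positions of $p(\beta)$ above $\operatorname{op}_n(p(\beta))$. Hence $p'(\beta)\le_np(\beta)$ and $p'(\beta)*\sigma(\beta)=r(\beta)$. In the case $r|\beta\in\dot G_\beta$, $\beta\notin F$, we have $p'(\beta)=r(\beta)\supseteq p(\beta)$. Thus $p'\le_{F,n}p$. By induction on $\beta$, $(p'*\sigma)|\beta\le r|\beta$: if this holds at $\beta$, then $(p'*\sigma)|\beta$ forces $r|\beta\in\dot G_\beta$ and hence $(p'*\sigma)(\beta)=r(\beta)$, and at limits there is nothing to prove.

(2) List $(2^n)^F$ as $\sigma_0,\dots,\sigma_{l-1}$ and build $p=p^0\ge_{F,n}p^1\ge_{F,n}\dots\ge_{F,n}p^l=p'$. Given $p^i$, we have $p^i*\sigma_i\le p*\sigma_i$, so there is $r\le p^i*\sigma_i$ in $\mathcal E_{\sigma_i}$; let $p^{i+1}$ be given by (1). Then $p'*\sigma_i\le p^{i+1}*\sigma_i\le r\in\mathcal E_{\sigma_i}$.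
\end{proof}

\begin{lemma}[Fusion]\label{lem:fusion}
Let $F_0\subseteq F_1\subseteq\cdots$ be finite subsets of $\kappa$ with union $F_\infty$, and let $p_{N+1}\le_{F_N,N}p_N$ for all $N$, where $\operatorname{supp}(p_N)\subseteq F_\infty$ for all $N$. Then there is $q$ with $\operatorname{supp}(q)\subseteq F_\infty$ such that $q\le_{F_N,N}p_N$ and $q\le_{F_N,N}p_{N+1}$ for all $N$.
\end{lemma}

\begin{proof}
For $\beta\in F_\infty$ let $q(\beta)=\bigcup_Np_N(\beta)$ if this is an element of $\mathbb S$, and $\emptyset$ otherwise; for $\beta\notin F_\infty$ let $q(\beta)=\emptyset$. We show by induction on $\beta$ that $q|\beta\le p_N|\beta$ for all $N$. Only the step from $\beta\in F_\infty$ to $\beta+1$ needs an argument. Let $\beta\in F_{N_0}$. The condition $q|\beta$ forces the following. The functions $p_N(\beta)$ increase with $N$. For $N\ge N_0$,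
\[
\operatorname{op}_N(p_N(\beta))=\operatorname{op}_N(p_{N+1}(\beta))\subseteq\operatorname{op}_{N+1}(p_{N+1}(\beta)),
\]
so the $N$ positions in $\operatorname{op}_N(p_N(\beta))$ stay open in all later $p_{N'}(\beta)$. Hence the union has infinitely many open positions, $q(\beta)$ equals the union, and $\operatorname{op}_N(q(\beta))=\operatorname{op}_N(p_N(\beta))=\operatorname{op}_N(p_{N+1}(\beta))$ for $N\ge N_0$. This completes the induction and also gives the relations $\le_{F_N,N}$.
\end{proof}

\begin{remark}[Bookkeeping]\label{rem:book}
Let $\kappa\ge1$. When a sequence $(p_N)$ is built recursively, the sets $F_N$ can be chosen, each after $p_N$ and before $p_{N+1}$, so that $F_0=\{0\}$, $|F_N|\le N+1$ and $F_\infty$ contains all supports. Fix a surjection $N\mapsto(i_N,j_N)$ from $\{1,2,\dots\}$ onto $\omega\times\omega$ with $i_N\le N$. Once $p_N$ is defined, enumerate $\operatorname{supp}(p_N)\cup\{0\}$ as $\{\beta^N_j:j<\omega\}$, and let $F_N=F_{N-1}\cup\{\beta^{i_N}_{j_N}\}$ for $N\ge1$.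
\end{remark}

\subsection{The Sacks property}

The iteration adds new functions, but each of them can be guessed in the ground model up to a slowly growing number of candidates per value.

\begin{lemma}[Sacks property]\label{lem:sacks}
Let $J\in V$ be countably infinite, let $w:J\to\omega\setminus\{0\}$ be a finite-to-one function in $V$, let $G$ be $\mathbb P_\kappa$-generic, $\kappa\ge1$, and let $z:J\to V$ be a function in $V[G]$. Then there is a function $\mathcal S\in V$ on $J$ with $|\mathcal S(j)|\le w(j)$ for all $j$ and $z(j)\in\mathcal S(j)$ for almost all $j$.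
\end{lemma}

\begin{proof}
In $V$ enumerate $J=\{u_l:l<\omega\}$. Since $w$ is finite-to-one, there are $l_0<l_1<\cdots$ with $w(u_l)\ge2^{N(N+1)}$ for all $l\ge l_N$. Let $p_0$ force $\dot z:J\to V$. Using Lemma~\ref{lem:amalg}(2) and Remark~\ref{rem:book}, build $p_{N+1}\le_{F_N,N}p_N$ such that for every $\tau\in(2^N)^{F_N}$ the condition $p_{N+1}*\tau$ decides $\dot z(u_l)$ for all $l<l_{N+1}$. For $l_N\le l<l_{N+1}$ let $\mathcal S(u_l)$ be the set of values of $\dot z(u_l)$ decided by the conditions $p_{N+1}*\tau$; there are at most $2^{N|F_N|}\le2^{N(N+1)}\le w(u_l)$ of them. Let $\mathcal S(u_l)=\emptyset$ for $l<l_0$. Take $q$ from Lemma~\ref{lem:fusion}. Since $q*\tau\le p_{N+1}*\tau$, Lemma~\ref{lem:predense} and (N3) show that $q$ forces $\dot z(u_l)\in\mathcal S(u_l)$ for all $l\ge l_0$. The same construction works below any extension of $p_0$, so the lemma follows by density.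
\end{proof}

Some growth of $w$ is necessary: for $w\equiv1$ the conclusion would put every real of $V[G]$ into $V$.

\section{An automorphism whose ideal is not a $p$-ideal}\label{sec:b}

The automorphism $\Phi$ must act on all sets of $V[G]$, but it is easier to build objects in $V$, where CH allows a recursion of length $\omega_1$. The plan is to build in $V$ an almost increasing $\omega_1$-sequence of partial involutions of $\omega$ that act inside the blocks of a fixed partition into finite sets, and to use Lemma~\ref{lem:sacks} twice: to show that the sequence determines the image of every set of $V[G]$, and to show that it defeats every function of $V[G]$.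

Both mechanisms are visible in a single block $I$. Suppose that a partial involution has been defined on $I\setminus R$, and that $R$, the \emph{reservoir}, has $8$ points. Given a set $a\subseteq I$, one of $R\cap a$ and $R\setminus a$ has at least $4$ points. Call it $R'$ and declare the points of $R\setminus R'$ fixed. Whatever permutation of $R'$ is chosen later, the image of $a$ is now determined, since $a$ contains all of $R'$ or none of it. To handle $w$ sets at once costs a factor $2^w$ in the size of the reservoir. Given instead a function $h:I\to\omega$, take two points $x,y$ of the reservoir; swap them if $h(x)=x$, and fix both if $h(x)\ne x$. The involution now differs from $h$ at $x$. To handle $w$ functions costs $2w$ points.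

\subsection{Approximations}

Work in $V$. Let $w(n,m)=n+m+1$, a finite-to-one function on $\omega\times\omega$. Partition $\omega$ into \emph{blocks} $I_j$, $j\in\omega\times\omega$, with $|I_j|=2^{w(j)^2}$, and let $C_n=\bigcup_mI_{(n,m)}$ be the $n$-th \emph{column}; we also say that $j=(n,m)$ lies in column $n$. For $R\subseteq\omega$ put
\[
\|R\|_j=\frac{\log_2|R\cap I_j|}{w(j)}
\]
if $R\cap I_j\neq\emptyset$, and $\|R\|_j=0$ otherwise. The norm counts how many times the reservoir in $I_j$ can still lose a factor $2^{w(j)}$.

\begin{definition}\label{def:approx}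
An \emph{approximation} is an involution $f:D_f\to D_f$ of a set $D_f\subseteq\omega$, with reservoir $R_f=\omega\setminus D_f$, such that
\begin{enumerate}
\item[(i)] $f[D_f\cap I_j]=D_f\cap I_j$ for all $j$;
\item[(ii)] $\{x\in D_f\cap C_n:f(x)\ne x\}$ is finite for all $n$;
\item[(iii)] $\limsup_m\|R_f\|_{(n,m)}=\infty$ for all $n$.
\end{enumerate}
Write $f|I_j$ for the restriction of $f$ to $D_f\cap I_j$, and write $f'\le^*f$ if $x\in D_{f'}$ and $f'(x)=f(x)$ for almost all $x\in D_f$.
\end{definition}

Condition (ii) will make $\Phi$ the identity on each column. Condition (iii) keeps room in every column; without it the identity on $\omega$ would be an approximation that admits no further swap. The relation $\le^*$ is transitive, $f'\supseteq f$ implies $f'\le^*f$, and $f'\le^*f$ implies $f|I_j\subseteq f'|I_j$ for almost all $j$, since the finitely many exceptional points lie in finitely many blocks. The empty function is an approximation because $\|\omega\|_j=w(j)$.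

\begin{lemma}[Freezing sets]\label{lem:freeze}
Let $f$ be an approximation and let $\mathcal S(j)\subseteq\mathcal P(I_j)$ with $|\mathcal S(j)|\le w(j)$ for all $j$. There is an approximation $f'\supseteq f$ such that $a\cap R_{f'}\cap I_j\in\{\emptyset,R_{f'}\cap I_j\}$ for all $j$ and all $a\in\mathcal S(j)$.
\end{lemma}

\begin{proof}
The sets in $\mathcal S(j)$ split $R_f\cap I_j$ into at most $2^{w(j)}$ pieces, each contained in or disjoint from every $a\in\mathcal S(j)$. Let $R'\subseteq R_f$ meet each $I_j$ in a largest piece (in $\emptyset$ if $R_f\cap I_j=\emptyset$), and let $f'=f\cup\mathrm{id}_{R_f\setminus R'}$. Then (i) and (ii) hold because only fixed points are added, and $|R'\cap I_j|\ge2^{-w(j)}|R_f\cap I_j|$ gives $\|R'\|_j\ge\|R_f\|_j-1$, hence (iii).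
\end{proof}

\begin{lemma}[Defeating functions]\label{lem:defeat}
Let $f$ be an approximation, let $\lambda\in\omega^\omega$, and for each $j$ let $\mathcal H(j)$ be a set of at most $w(j)$ functions from $I_j$ to $\omega$. There is an approximation $f'\supseteq f$ such that for every $n$ there is $m>\lambda(n)$ with the property that for each $h\in\mathcal H(n,m)$ some $x\in I_{(n,m)}\cap D_{f'}$ has $f'(x)\ne h(x)$.
\end{lemma}

\begin{proof}
For each $n$ use (iii) to pick $m>\lambda(n)$ with $\|R_f\|_j\ge2$, where $j=(n,m)$. Then $|R_f\cap I_j|\ge2^{2w(j)}\ge2w(j)$, so we can choose pairwise disjoint pairs $\{x_h,y_h\}\subseteq R_f\cap I_j$ for $h\in\mathcal H(j)$. Let $f'$ swap $x_h$ and $y_h$ if $h(x_h)=x_h$, and fix both otherwise. In both cases $f'(x_h)\ne h(x_h)$. Only one finite block in each column is changed, so (ii) and (iii) persist, and (i) holds as the pairs lie inside blocks.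
\end{proof}

Each use of Lemma~\ref{lem:freeze} may lower all norms by $1$. At a limit stage we recover (iii) by following the $i$-th approximation only on blocks so far out that some of them still have norm at least $i$.

\begin{lemma}[Limits]\label{lem:limit}
If $f_0\ge^*f_1\ge^*\cdots$ are approximations, there is an approximation $f$ with $f\le^*f_i$ for all $i$.
\end{lemma}

\begin{proof}
Choose recursively finite sets $K_0\subseteq K_1\subseteq\cdots\subseteq\omega\times\omega$ with $\{(n,m):n,m\le i\}\subseteq K_i$ such that
\begin{enumerate}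
\item[($\alpha$)] for $j\notin K_i$ we have $f_0|I_j\subseteq\dots\subseteq f_i|I_j$;
\item[($\beta$)] for $j\notin K_i$ in a column $n\le i$, $f_i|I_j$ is the identity on its domain;
\item[($\gamma$)] for each $n\le i$ some $j\in K_{i+1}\setminus K_i$ in column $n$ has $\|R_{f_i}\|_j\ge i$.
\end{enumerate}
Conditions ($\alpha$) and ($\beta$) exclude only finitely many $j$, the latter by (ii) for $f_i$, and ($\gamma$) can be met by (iii) for $f_i$. Let $f|I_j=f_0|I_j$ for $j\in K_0$ and $f|I_j=f_i|I_j$ for $j\in K_{i+1}\setminus K_i$. Then $f$ is an involution satisfying (i). If $j\notin K_i$, then $j\in K_{i'+1}\setminus K_{i'}$ for some $i'\ge i$, so $f_i|I_j\subseteq f_{i'}|I_j=f|I_j$ by ($\alpha$); hence $f\le^*f_i$. If moreover $i=n$ and $j$ lies in column $n$, then $f|I_j=f_{i'}|I_j$ is the identity on its domain by ($\beta$); this gives (ii). Finally, by ($\gamma$), for every $i\ge n$ there is $j\in K_{i+1}\setminus K_i$ in column $n$ with $\|R_f\|_j=\|R_{f_i}\|_j\ge i$, and these $j$ are distinct for distinct $i$; this gives (iii).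
\end{proof}

There are $2^{\aleph_0}$ functions $\mathcal S$ as in Lemma~\ref{lem:freeze} and $2^{\aleph_0}$ pairs $(\mathcal H,\lambda)$ as in Lemma~\ref{lem:defeat}. By CH list all of them in one sequence of type $\omega_1$. Build a $\le^*$-decreasing sequence $\langle f_\xi:\xi<\omega_1\rangle$ of approximations: $f_0=\emptyset$; $f_{\xi+1}\supseteq f_\xi$ is obtained from Lemma~\ref{lem:freeze} or Lemma~\ref{lem:defeat} applied to $f_\xi$ and the $\xi$-th item, and is said to \emph{handle} that item; at a limit $\eta$ apply Lemma~\ref{lem:limit} along a cofinal $\omega$-sequence and use transitivity. Write $D_\xi=D_{f_\xi}$, $R_\xi=R_{f_\xi}$ and $\hat f_\xi=f_\xi\cup\mathrm{id}_{R_\xi}$. Each $\hat f_\xi$ is an involution of $\omega$ that maps every block onto itself.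

\subsection{The automorphism}

From now on work in $V[G]$. Call $X\subseteq\omega$ \emph{$\xi$-good} if $X\cap R_\xi\cap I_j\in\{\emptyset,R_\xi\cap I_j\}$ for almost all $j$. The $\xi$-good sets are closed under complements, intersections and finite modifications.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item Every $X\subseteq\omega$ is $\xi$-good for some $\xi<\omega_1$.
\item If $X$ is $\xi$-good and $\xi\le\eta<\omega_1$, then $X$ is $\eta$-good and $\hat f_\eta[X]=^*\hat f_\xi[X]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Apply Lemma~\ref{lem:sacks} to $z(j)=X\cap I_j$ and $w$, and discard the members of $\mathcal S(j)$ that are not subsets of $I_j$. This gives $\mathcal S\in V$ as in Lemma~\ref{lem:freeze} with $X\cap I_j\in\mathcal S(j)$ for almost all $j$. If $f_\xi$ handles $\mathcal S$, then $X$ is $\xi$-good.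

(2) For almost all $j$ we have both $f_\xi|I_j\subseteq f_\eta|I_j$ and $X\cap R_\xi\cap I_j\in\{\emptyset,R_\xi\cap I_j\}$. Fix such a $j$. Then $R_\eta\cap I_j\subseteq R_\xi\cap I_j$, so $X$ contains all or none of $R_\eta\cap I_j$. The permutations $\hat f_\eta$ and $\hat f_\xi$ of $I_j$ agree on $D_\xi\cap I_j$ and map it onto itself, so both map $R_\xi\cap I_j$ onto itself, and therefore both map $X\cap R_\xi\cap I_j$ onto itself. Hence $\hat f_\eta[X]\cap I_j=\hat f_\xi[X]\cap I_j$.
\end{proof}

Define $\Phi([X])=[\hat f_\xi[X]]$ for any $\xi$ such that $X$ is $\xi$-good. By Lemma~\ref{lem:good} the value does not depend on $\xi$, and it does not depend on the representative $X$ because goodness is invariant under $=^*$ and $\hat f_\xi$ maps finite sets to finite sets. Given $X$ and $X'$, some $\xi$ is good for both, hence for their Boolean combinations, and the permutation $\hat f_\xi$ commutes with Boolean operations; so $\Phi$ is a Boolean homomorphism. If $X$ is $\xi$-good, then so is $\hat f_\xi[X]$, since $\hat f_\xi[X]\cap R_\xi=X\cap R_\xi$; thus $\Phi(\Phi([X]))=[\hat f_\xi[\hat f_\xi[X]]]=[X]$,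 and $\Phi$ is an automorphism with $\Phi^2=\mathrm{id}$. By (ii), $\hat f_\xi$ fixes almost all points of $C_n$, so $\hat f_\xi[X]=^*X$ for $X\subseteq C_n$. Hence $\Phi$ is the identity on $\mathcal P(C_n)/\mathrm{Fin}$ and $C_n\in T(\Phi)$. Note also that every $X\subseteq D_\xi$ is $\xi$-good, so
\begin{equation}\label{eq:onD}
\Phi([X])=[f_\xi[X]]\qquad\text{for all }X\subseteq D_\xi .
\end{equation}
Thus $D_\xi\in T(\Phi)$; by (iii), $D_\xi$ misses infinitely many points of every column. The next proposition completes the proof of Theorem~\ref{thm:main}(b).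

\begin{proposition}\label{prop:notp}
Every $C\in T(\Phi)$ satisfies $C_n\subseteq^*C$ for only finitely many $n$.
\end{proposition}

\begin{proof}
Suppose that $h$ induces $\Phi$ on $C$ and that $W=\{n:C_n\subseteq^*C\}$ is infinite.

\emph{Guessing $C$ and $h$ in $V$.} For $n\in W$ we have $C_n\subseteq^*C\cap\operatorname{dom}h$, so there is $\lambda'(n)$ with $I_{(n,m)}\subseteq C\cap\operatorname{dom}h$ for all $m>\lambda'(n)$; put $\lambda'(n)=0$ for $n\notin W$. Lemma~\ref{lem:sacks} with $J=\omega$ and weight $n+1$ gives finite sets of candidates for $\lambda'(n)$; taking the largest natural number in each (or $0$) we get $\lambda\in\omega^\omega\cap V$ with $\lambda'(n)\le\lambda(n)$ for almost all $n$. Let $z(j)$ be the restriction of $h$ to $I_j$ if $I_j\subseteq\operatorname{dom}h$, and $\emptyset$ otherwise. Apply Lemma~\ref{lem:sacks} to $z$ and $w$ and discard the candidates that are not functions from $I_j$ to $\omega$. This gives $\mathcal H\in V$ as in Lemma~\ref{lem:defeat} such that $z(j)\in\mathcal H(j)$ for almost all those $j$ with $I_j\subseteq\operatorname{dom}h$.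

\emph{Points of disagreement.} Let $f_\eta$ handle $(\mathcal H,\lambda)$, with witnesses $m_n>\lambda(n)$. For almost all $n\in W$ we have $m_n>\lambda'(n)$, so $I_{(n,m_n)}\subseteq C\cap\operatorname{dom}h$, and $z(n,m_n)\in\mathcal H(n,m_n)$. For these $n$, which form an infinite set $W'$, there is $x_n\in C_n\cap C\cap\operatorname{dom}h\cap D_\eta$ with $f_\eta(x_n)\ne h(x_n)$. The $x_n$ are distinct, as they lie in different columns.

\emph{From points to a set.} Every $X\subseteq\{x_n:n\in W'\}$ is a subset of $C$ and of $D_\eta$, so $h[X]=^*f_\eta[X]$ by \eqref{eq:onD}. It follows that $h$ is finite-to-one on $\{x_n:n\in W'\}$: if $h$ were constant on an infinite $X$, then $h[X]$ would be finite and $f_\eta[X]$ infinite. So for each $n\in W'$ only finitely many $i\in W'$ satisfy $f_\eta(x_n)=h(x_i)$, at most one satisfies $f_\eta(x_i)=h(x_n)$, and $i=n$ satisfies neither. Choosing elements one at a time and avoiding the finitely many conflicts with those already chosen, we get an infinite $W''\subseteq W'$ with $f_\eta(x_n)\ne h(x_i)$ for all $n,i\in W''$. For $X=\{x_n:n\in W''\}$ the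 infinite set $f_\eta[X]$ is disjoint from $h[X]$, contradicting $h[X]=^*f_\eta[X]$.
\end{proof}

\begin{remark}\label{rem:ch}
This section used only CH in $V$ and the conclusion of Lemma~\ref{lem:sacks} for $V[G]$. That conclusion holds for $V$ itself, with $\mathcal S(j)=\{z(j)\}$, so (b) is also true under CH. The role of the Sacks property is to carry (b) into an extension in which (a) holds.
\end{remark}

\section{One generic set forces triviality somewhere}\label{sec:local}

A \emph{lifting} is a function $\psi:\mathcal P(\omega)\to\mathcal P(\omega)$ such that $[\psi(x)]=\Psi([x])$ for all $x$, for some $\Psi:\mathcal P(\omega)/\mathrm{Fin}\to\mathcal P(\omega)/\mathrm{Fin}$ that preserves $0,\vee,\wedge$. Suppose that a lifting $\psi\in V$ is the restriction of a lifting $\psi^+$ of a generic extension, that $X$ is a new set and $Y=\psi^+(X)$. If $A$ and $B=X\cap A$ both lie in $V$, then preservation of $\wedge$ gives $Y\cap\psi(A)=^*\psi(B)$. This ties $Y$ to $\psi$ exactly when $X$ meets infinite ground-model sets in ground-model sets, and a Silver generic set does: a single condition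 may prescribe any pattern on an infinite, co-infinite set. The following proposition isolates this situation.

\begin{proposition}\label{prop:local}
Let $\psi\in V$ be a lifting, let $\kappa\ge1$, let $\dot X$ be the $\mathbb P_\kappa$-name for $\{n:g_0(n)=1\}$, and suppose that $p_0\in\mathbb P_\kappa$ forces
\begin{equation}\label{eq:hyp}
\dot Y\subseteq\omega\ \text{ and, for all }B\subseteq A\subseteq\omega\text{ in }V,\quad \dot X\cap A=B\ \Rightarrow\ \dot Y\cap\psi(A)=^*\psi(B).
\end{equation}
Then in $V$ there are an infinite $A\subseteq\omega$, a set $Z\subseteq\omega$ and a finite-to-one $k:Z\to A$ with $\psi(x)=^*k^{-1}[x]$ for all $x\subseteq A$.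
\end{proposition}

The proof occupies this section and takes place in $V$. It is enough to localize the values of $\psi$ in intervals. Natural numbers are identified with the sets of their predecessors.

\begin{lemma}[Localization suffices]\label{lem:loc}
Let $\psi$ be a lifting, let $d_0,d_1,\dots$ be distinct natural numbers, let $N_0<N_1<\cdots$ and $\Delta_i=[N_i,N_{i+1})$. Suppose that $\psi(\{d_i:i\in x\})\subseteq^*\bigcup_{i\in x}\Delta_i$ for every $x\subseteq\omega$. Put $A=\{d_i:i\in\omega\}$, $Z=\psi(A)\setminus N_0$ and $k(z)=d_i$ for $z\in Z\cap\Delta_i$. Then $k:Z\to A$ is finite-to-one and $\psi(b)=^*k^{-1}[b]$ for all $b\subseteq A$.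
\end{lemma}

\begin{proof}
The $\Delta_i$ are finite and partition $\omega\setminus N_0$, so $k$ is a finite-to-one function on $Z$. Let $b=\{d_i:i\in x\}$ and $\Delta=\bigcup_{i\in x}\Delta_i$, so that $k^{-1}[b]=Z\cap\Delta$. Preservation of $\vee$ gives $\psi(b)\cup\psi(A\setminus b)=^*Z$. By the hypothesis for $x$, $\psi(b)\subseteq^*Z\cap\Delta$. By the hypothesis for $\omega\setminus x$, $\psi(A\setminus b)\cap\Delta$ is finite, so $Z\cap\Delta\subseteq^*\psi(b)$.
\end{proof}

\subsection{Reading $\dot Y$ continuously}\label{sub:reading}

By Lemma~\ref{lem:amalg}(2) and Remark~\ref{rem:book} build $p_{N+1}\le_{F_N,N}p_N$, starting from $p_0$, such that $p_{N+1}*\tau$ decides $\dot Y\cap N$, say as $U_N(\tau)\subseteq N$, for all $\tau\in(2^N)^{F_N}$. Lemma~\ref{lem:fusion} gives $q\le p_0$ with $\operatorname{supp}(q)\subseteq F_\infty=\bigcup_NF_N$ and $q*\tau\Vdash\dot Y\cap N=U_N(\tau)$. The condition $q$, the sets $F_N$, with $0\in F_0$, and the functions $U_N$ are fixed from now on.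

Below $q$ only the open positions of the $q(\beta)$ matter, so we renumber them. Let $e^\beta_0<e^\beta_1<\cdots$ be $\mathbb P_\beta$-names for the increasing enumeration of $\operatorname{op}(q(\beta))$, and let $y_\beta\in2^\omega$ be given by $y_\beta(j)=g_\beta(e^\beta_j)$. For $r\le q$ the \emph{bit form} of $r$ at $\beta$ is the $\mathbb P_\beta$-name
\[
\bar r(\beta)=\{(j,l):(e^\beta_j,l)\in r(\beta)\}
\]
if $r(\beta)\supseteq q(\beta)$, which $r|\beta$ forces, and $\bar r(\beta)=\emptyset$ otherwise. It names an element of $\mathbb S$, and $r\Vdash y_\beta\supseteq\bar r(\beta)$. Conversely, if $\dot s_\beta$ are $\mathbb P_\beta$-names for elements of $\mathbb S$, for $\beta$ in a countable set $K\subseteq\kappa$, then $r(\beta)=q(\beta)\cup\{(e^\beta_j,\dot s_\beta(j)):j\in\operatorname{dom}\dot s_\beta\}$ for $\beta\in K$ and $r(\beta)=q(\beta)$ for $\beta\notin K$ defines a condition $r\le q$ with these bit forms on $K$, bit form $\emptyset$ elsewhere, and support in $\operatorname{supp}(q)\cup K$. For $r,r'\le q$ we have $r\le r'$ if and only if $r|\beta\Vdash\bar r(\beta)\supseteq\bar r'(\beta)$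 for all $\beta$ (from right to left, by induction on $\beta$). Since $j\mapsto e^\beta_j$ is increasing and maps $\operatorname{op}(\bar r(\beta))$ onto $\operatorname{op}(r(\beta))$, the operation $*$ and the relations $\le_{F,n}$ can be read in bit form.

For $N\in\omega$ and $\beta\le\kappa$ let
\[
\mathbf y^N_{<\beta}=\langle y_\gamma|N:\gamma\in F_N\cap\beta\rangle,\qquad \mathbf y^N=\mathbf y^N_{<\kappa},
\]
where $y_\gamma|N\in2^N$ is the restriction to $N$. Note that $\mathbf y^N_{<\beta}$ is a $\mathbb P_\beta$-name. Below $q$, the finite object $\mathbf y^N$ determines $\dot Y\cap N$: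
\begin{equation}\label{eq:read}
\text{if }r\le q\text{ and }r\Vdash\mathbf y^N=\tau,\text{ then }r\Vdash\dot Y\cap N=U_N(\tau).
\end{equation}
Indeed, by Lemma~\ref{lem:predense} every $r'\le r$ has an extension $r''$ below some $q*\tau'$ with $\tau'\in(2^N)^{F_N}$. As $q*\tau'$ forces $\mathbf y^N=\tau'$, we get $\tau'=\tau$, and $r''\Vdash\dot Y\cap N=U_N(\tau)$.

Since $\mathbb P_0$ is trivial, $r(0)$, $\bar r(0)$ and the numbers $e_j=e^0_j$ are objects of $V$. Write $e[c]=\{e_j:j\in c\}$ and $\psi'(c)=\psi(e[c])$. Let $M$ be the set of even numbers (any infinite, co-infinite set would do), let $L=\psi'(M)$, and for $c\subseteq M$ let $\chi_c:M\to2$ be the characteristic function of $c$ on $M$, so that $\chi_c\in\mathbb S$. If $r\le q$ and $\bar r(0)\supseteq\chi_c$, then $r\Vdash\dot X\cap e[M]=e[c]$. Hence \eqref{eq:hyp} yields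
\begin{equation}\label{eq:value}
\text{if }r\le q\text{ and }\bar r(0)\supseteq\chi_c,\text{ then }r\Vdash\dot Y\cap L=^*\psi'(c).
\end{equation}
If $c$ is finite, then $\psi'(c)$ is finite because $0$ is preserved, and such an $r$ forces $\dot Y\cap L$ to be finite.

\subsection{The case of a single Silver real}\label{sub:single}

Let $\kappa=1$. Then $F_N=\{0\}$, the map $r\mapsto\bar r(0)$ identifies the conditions below $q$ with $\mathbb S$, and \eqref{eq:read} says that a condition containing a total function $t\in2^N$ forces $\dot Y\cap N=U_N(t)$.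

The condition $\chi_\emptyset$ forces $\dot Y\cap L$ to be finite. Extend it to $p$ with $p\Vdash\dot Y\cap L\subseteq m$ for some $m$, choose $N>m$, and fill the open positions of $p$ below $N$, so that $t=p|N\in2^N$. Then $U_N(t)\cap L\subseteq m$. This last statement mentions only $t$. Therefore \emph{every} condition $r\supseteq t$ forces $\dot Y\cap L\cap N\subseteq m$, even if $r$ is incompatible with $p$. In particular we may forget the part of $p$ above $N$ and change our mind about an even position $a\ge N$, passing to $r=t\cup\chi_{\{a\}}$. With $N=a=4$, and dots marking open positions, the picture may be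
\[
\begin{array}{c|cccc|cccccc}
 &0&1&2&3&4&5&6&7&8&\cdots\\ \hline
p&0&1&0&0&0&1&0&\cdot&0&\cdots\\
t&0&1&0&0&\cdot&\cdot&\cdot&\cdot&\cdot&\cdots\\
r&0&1&0&0&1&\cdot&0&\cdot&0&\cdots
\end{array}
\]
The new condition $r$ again forces $\dot Y\cap L$ to be finite, so the step can be repeated, and this produces a binary tree. At stage $i$ there are a height $N_i$, a point $a_i\in M$ with $a_i\ge N_i$, and a current bound $m<N_i$. If $a_i$ is left out, we keep the condition and its bound, and truncating at the next height $N_{i+1}$ records that $\dot Y\cap L$ misses $[N_i,N_{i+1})$. If $a_i$ is put in, we truncate at $N_i$, pass to the new pattern on $M$, find a new bound, and take $N_{i+1}$ above it. The same $a_i$ and $N_{i+1}$ serve all $2^i$ nodes of level $i$. Along the branch given by $x\subseteq\omega$ the truncations increase. Their union contains $\chi_b$ for $b=\{a_i:i\in x\}$, so if it is a condition, it forces both $\dot Y\cap L=^*\psi'(b)$ and $\dot Y\cap L\cap[N_i,N_{i+1})=\emptyset$ for $i\notin x$, which is the hypothesis of Lemma~\ref{lem:loc}. For the union to be a condition, infinitely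 many positions must stay open. So at stage $i$ the condition is made to have exactly $i$ open positions below $N_i$, which are never filled, and bounds are found by amalgamating over the $2^i$ ways to fill them.

For $\kappa>1$ the truncation is the difficulty. At a coordinate $\beta>0$, $\bar p(\beta)$ is a name, and what we know about it is forced only by $p|\beta$. Once the first coordinate is changed at $a$, we are no longer below $p|\beta$, and $\bar p(\beta)|N$ may be anything. We need a name that agrees with $\bar p(\beta)|N$ below $p|\beta$ and depends only on the finite data $\mathbf y^N_{<\beta}$. The next subsection provides it for suitably prepared $p$.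

\subsection{Determined conditions and their truncations}\label{sub:trunc}

\begin{definition}\label{def:det}
Let $n\le N$. A condition $p\le q$ is \emph{$(n,N)$-determined} if for every $\sigma\in(2^n)^{F_n}$ the condition $p*\sigma$ decides $\mathbf y^N$, say as $t_\sigma\in(2^N)^{F_N}$, and forces $\operatorname{op}_n(\bar p(\beta))\subseteq N$ for all $\beta\in F_n$. We put $\Sigma(p)=\{t_\sigma:\sigma\in(2^n)^{F_n}\}$. For $\beta\le\kappa$ we write $t|\beta$ for the restriction of $t$ to $F_N\cap\beta$, and $\Sigma(p)|\beta=\{t|\beta:t\in\Sigma(p)\}$.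
\end{definition}

The pair $(n,N)$ will always be specified along with $p$. For $\kappa=1$ the definition says that $\bar p(0)$ has exactly $n$ open positions below $N$, and $\Sigma(p)$ is the set of $u\in2^N$ extending $\bar p(0)|N$.

\begin{lemma}\label{lem:exist}
If $p\le q$ and $n\in\omega$, then for all sufficiently large $N$ there is an $(n,N)$-determined $p''\le_{F_n,n}p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:amalg}(2) take $p'\le_{F_n,n}p$ such that each $p'*\sigma$ decides the finite sets $\operatorname{op}_n(\bar p(\beta))$, $\beta\in F_n$. Let $N\ge n$ exceed all elements of all decided sets. By Lemma~\ref{lem:amalg}(2) again take $p''\le_{F_n,n}p'$ such that each $p''*\sigma$ decides $\mathbf y^N$. Then $p''*\sigma\le p'*\sigma$, and $p''*\sigma$ forces $\operatorname{op}_n(\bar p''(\beta))=\operatorname{op}_n(\bar p(\beta))\subseteq N$ for $\beta\in F_n$.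
\end{proof}

The set $\Sigma(p)$ has a product-like structure from which $\bar p(\beta)|N$ can be read off.

\begin{lemma}\label{lem:structure}
Let $p$ be $(n,N)$-determined and $\Sigma=\Sigma(p)$. For every $\beta\le\kappa$ and $\sigma\in(2^n)^{F_n}$, the condition $(p*\sigma)|\beta$ forces $\mathbf y^N_{<\beta}=t_\sigma|\beta$. Moreover, for $\beta\in F_N$ and $t\in\Sigma|\beta$ there is a partial function $s_p(\beta,t)$ from $N$ to $2$ such that
\begin{enumerate}
\item $\{u\in2^N:t\cup\{(\beta,u)\}\in\Sigma|(\beta+1)\}=\{u\in2^N:u\supseteq s_p(\beta,t)\}$;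
\item $N\setminus\operatorname{dom}s_p(\beta,t)$ has $n$ elements if $\beta\in F_n$, and is empty if $\beta\notin F_n$;
\item if $t=t_\sigma|\beta$, then $(p*\sigma)|\beta\Vdash\bar p(\beta)|N=s_p(\beta,t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first statement follows from (N2), since $\mathbf y^N_{<\beta}$ is a $\mathbb P_\beta$-name. Fix $\beta\in F_N$ and $\rho\in(2^n)^{F_n\cap\beta}$, and let $\pi_\rho=(p|\beta)*\rho$, which equals $(p*\sigma)|\beta$ for every $\sigma\supseteq\rho$ in $(2^n)^{F_n}$. Thus $t_\sigma|\beta$ is the same for all $\sigma\supseteq\rho$; call it $t^\rho$.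

\emph{Step 1: for $\sigma\supseteq\rho$, $\pi_\rho$ forces $\overline{p*\sigma}(\beta)|N=t_\sigma(\beta)$.} Otherwise there are $\pi'\le\pi_\rho$ and $j<N$ such that $\pi'$ forces $j\notin\operatorname{dom}\overline{p*\sigma}(\beta)$, or forces $\overline{p*\sigma}(\beta)(j)=1-t_\sigma(\beta)(j)$. Prolong $\pi'$ by $p*\sigma$ as in (N2), and in the first case add the pair $(j,1-t_\sigma(\beta)(j))$ to the bit form at $\beta$. The result is an extension of $p*\sigma$ that forces $y_\beta(j)\ne t_\sigma(\beta)(j)$, a contradiction.

\emph{Step 2: the case $\beta\notin F_n$.} Here $\overline{p*\sigma}(\beta)=\bar p(\beta)$, so by Step~1 all $\sigma\supseteq\rho$ have the same value $t_\sigma(\beta)$. Call it $s_\rho\in2^N$. Then $\pi_\rho\Vdash\bar p(\beta)|N=s_\rho$, and $\{t_\sigma(\beta):\sigma\supseteq\rho\}=\{s_\rho\}=\{u\in2^N:u\supseteq s_\rho\}$.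

\emph{Step 3: the case $\beta\in F_n$.} Here $\pi_\rho$ forces $\overline{p*\sigma}(\beta)=\bar p(\beta)*\sigma(\beta)$, so by Step~1 the value $t_\sigma(\beta)$ for $\sigma\supseteq\rho$ depends only on $a=\sigma(\beta)\in2^n$. Call it $u_a$; then $\pi_\rho\Vdash(\bar p(\beta)*a)|N=u_a$ for each $a\in2^n$. Since $u_a$ is total on $N$, $\pi_\rho$ forces every open position of $\bar p(\beta)$ below $N$ to be in $\operatorname{op}_n(\bar p(\beta))$. By Definition~\ref{def:det} and (N2), $\pi_\rho$ also forces $\operatorname{op}_n(\bar p(\beta))\subseteq N$. Now argue in an extension whose generic filter contains $\pi_\rho$. If $j<N$ is in the domain of $\bar p(\beta)$, then $u_a(j)=\bar p(\beta)(j)$ for all $a$; if $j$ is the $i$-th open position, $i<n$, then $u_a(j)=a(i)$. So $\operatorname{op}_n(\bar p(\beta))$ equals the ground-model set $O$ of those $j<N$ for which $a\mapsto u_a(j)$ is not constant, and $\bar p(\beta)|N$ equals the common restriction $s_\rho$ of the $u_a$ to $N\setminus O$. Consequently $|O|=n$, $\pi_\rho\Vdash\bar p(\beta)|N=s_\rho$, and $a\mapsto u_a$ is a bijection from $2^n$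 onto $\{u\in2^N:u\supseteq s_\rho\}$.

\emph{Step 4: $t^\rho$ determines $\rho$.} Let $\rho\ne\rho'$ in $(2^n)^{F_n\cap\beta}$, and let $\gamma$ be least with $\rho(\gamma)\ne\rho'(\gamma)$. Step~3 at the coordinate $\gamma\in F_n\subseteq F_N$, for the common restriction of $\rho$ and $\rho'$ to $\gamma$, gives $t^\rho(\gamma)=u_{\rho(\gamma)}\ne u_{\rho'(\gamma)}=t^{\rho'}(\gamma)$.

So every $t\in\Sigma|\beta$ is $t^\rho$ for exactly one $\rho$, and $t_\sigma|\beta=t$ holds if and only if $\sigma\supseteq\rho$. Put $s_p(\beta,t)=s_\rho$. The left side of (1) is $\{t_\sigma(\beta):\sigma\supseteq\rho\}$, and (1)--(3) were shown in Steps~2 and~3.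
\end{proof}

\begin{definition}\label{def:trunc}
Let $p$ be $(n,N)$-determined. The \emph{truncation} $p^\flat\le q$ is the condition whose bit form at $\beta\in F_N$ is $s_p(\beta,\mathbf y^N_{<\beta})$ if $\mathbf y^N_{<\beta}\in\Sigma(p)|\beta$ and $\emptyset$ otherwise, and for which $p^\flat(\beta)=q(\beta)$ at $\beta\notin F_N$.
\end{definition}

The bit forms of $p^\flat$ are finite functions, and $\operatorname{supp}(p^\flat)\subseteq\operatorname{supp}(q)\cup F_N\subseteq F_\infty$. The last inclusion matters: it allows us to fuse truncations along the fixed sets $F_N$, whatever the supports of the conditions $p$ are.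

\begin{lemma}\label{lem:trunc}
Let $p$ be $(n,N)$-determined.
\begin{enumerate}
\item $p^\flat|\beta\Vdash\mathbf y^N_{<\beta}\in\Sigma(p)|\beta$ for every $\beta\le\kappa$.
\item $p\le_{F_n,n}p^\flat$, and $\overline{p^\flat}(0)=\bar p(0)|N$ has exactly $n$ open positions below $N$.
\item If $m\in\omega$ and $p\Vdash\dot Y\cap L\subseteq m$, then $p^\flat\Vdash\dot Y\cap L\cap N\subseteq m$.
\item If $p'$ is $(n',N')$-determined, $N'\ge N$ and $p'\le_{F_n,n}p^\flat$, then $(p')^\flat\le_{F_n,n}p^\flat$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma=\Sigma(p)$.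

(1) The sequence $\mathbf y^N_{<\beta}$ and the set $\Sigma|\beta$ change only when $\beta$ passes an element of the finite set $F_N$, so we use induction along $F_N$. For $\beta=0$ both $\mathbf y^N_{<0}$ and the only element of $\Sigma|0$ are empty. Let $\beta\in F_N$ and suppose the claim holds at $\beta$. Then $p^\flat|(\beta+1)$ forces that $t=\mathbf y^N_{<\beta}$ is in $\Sigma|\beta$ and $y_\beta|N\supseteq s_p(\beta,t)$, so $t\cup\{(\beta,y_\beta|N)\}\in\Sigma|(\beta+1)$ by Lemma~\ref{lem:structure}(1).

(2) Let $\beta\in F_N$. By Lemma~\ref{lem:structure}, each $(p*\sigma)|\beta$ forces $\mathbf y^N_{<\beta}=t_\sigma|\beta\in\Sigma|\beta$ and $\bar p(\beta)|N=s_p(\beta,t_\sigma|\beta)=\overline{p^\flat}(\beta)$, a function with exactly $n$ open positions below $N$ if $\beta\in F_n$. By Lemma~\ref{lem:predense} in $\mathbb P_\beta$, these conditions are predense below $p|\beta$. So $p|\beta$ forces $\overline{p^\flat}(\beta)=\bar p(\beta)|N$, and for $\beta\in F_n$ it forces that $\bar p(\beta)$ and $\overline{p^\flat}(\beta)$ have the same $n$ open positions below $N$, which are then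 their first $n$ open positions. At $\beta\notin F_N$ the bit form of $p^\flat$ is empty. This proves $p\le_{F_n,n}p^\flat$, and the case $\beta=0\in F_n$ gives the second statement.

(3) For each $\sigma$, the condition $p*\sigma$ forces $\dot Y\cap N=U_N(t_\sigma)$ by \eqref{eq:read}, and it forces $\dot Y\cap L\subseteq m$. So $U_N(t)\cap L\subseteq m$ for all $t\in\Sigma$. Every $r\le p^\flat$ has an extension that decides $\mathbf y^N$, as some $t\in\Sigma$ by (1), and this extension forces $\dot Y\cap L\cap N=U_N(t)\cap L\subseteq m$ by \eqref{eq:read}.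

(4) Let $\Sigma'=\Sigma(p')$, with elements $t'_\sigma$, $\sigma\in(2^{n'})^{F_{n'}}$. Fix $\beta\in F_N$. For $t'\in\Sigma'|\beta$ let $t'{\downarrow}N=\langle t'(\gamma)|N:\gamma\in F_N\cap\beta\rangle$; note that $\mathbf y^{N'}_{<\beta}=t'$ implies $\mathbf y^N_{<\beta}=t'{\downarrow}N$. We first show, for $t'\in\Sigma'|\beta$ and $t=t'{\downarrow}N$:
\begin{equation}\label{eq:mono}
\begin{gathered}
t\in\Sigma|\beta,\qquad s_p(\beta,t)\subseteq s_{p'}(\beta,t'),\\
\text{and if }\beta\in F_n,\text{ then }N\setminus\operatorname{dom}s_p(\beta,t)\text{ is disjoint from }\operatorname{dom}s_{p'}(\beta,t').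
\end{gathered}
\end{equation}
Let $t'=t'_\sigma|\beta$ and $\pi=(p'*\sigma)|\beta$, so $\pi\le p'|\beta\le p^\flat|\beta$. By Lemma~\ref{lem:structure} for $p'$, $\pi$ forces $\mathbf y^{N'}_{<\beta}=t'$ and $\overline{p'}(\beta)|N'=s_{p'}(\beta,t')$. By (1), $\pi$ forces $t=\mathbf y^N_{<\beta}\in\Sigma|\beta$, and hence $\overline{p^\flat}(\beta)=s_p(\beta,t)$. As $\pi$ forces $\overline{p'}(\beta)\supseteq\overline{p^\flat}(\beta)$ and $\operatorname{dom}s_p(\beta,t)\subseteq N\subseteq N'$, the inclusion in \eqref{eq:mono} follows. If $\beta\in F_n$, then $N\setminus\operatorname{dom}s_p(\beta,t)=\operatorname{op}_n(s_p(\beta,t))$ by Lemma~\ref{lem:structure}(2), and $\pi$ forces these positions to be open in $\overline{p'}(\beta)$ because $p'\le_{F_n,n}p^\flat$. The statements in \eqref{eq:mono} concern objects of $V$, so being forced by $\pi$ they are true.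

By (1) for $p'$, the condition $(p')^\flat|\beta$ forces $\mathbf y^{N'}_{<\beta}$ to be some $t'\in\Sigma'|\beta$. By \eqref{eq:mono} it then forces $\overline{p^\flat}(\beta)=s_p(\beta,t'{\downarrow}N)\subseteq s_{p'}(\beta,t')=\overline{(p')^\flat}(\beta)$, and for $\beta\in F_n$ it forces the first $n$ open positions of $\overline{p^\flat}(\beta)$ to be open in $\overline{(p')^\flat}(\beta)$. At $\beta\notin F_N$ the bit form of $p^\flat$ is empty. Hence $(p')^\flat\le_{F_n,n}p^\flat$.
\end{proof}

\subsection{The tree of conditions}\label{sub:tree}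

We define numbers $N_0<N_1<\cdots$ with $N_i\ge i$, elements $a_0<a_1<\cdots$ of $M$ with $a_i\ge N_i$, and for each $i$ and $\varepsilon\in2^i$ a number $m_\varepsilon$ and an $(i,N_i)$-determined condition $p_\varepsilon$. Write $\varepsilon l$ for $\varepsilon$ followed by $l<2$, and $c_\varepsilon=\{a_j:j<i,\ \varepsilon(j)=1\}$. The requirements for $\varepsilon\in2^i$ are:
\begin{enumerate}
\item[(R1)] $\bar p_\varepsilon(0)\supseteq\chi_{c_\varepsilon}$;
\item[(R2)] $p_\varepsilon\Vdash\dot Y\cap L\subseteq m_\varepsilon$;
\item[(R3)] $m_\emptyset<N_0$, $\ m_{\varepsilon0}=m_\varepsilon$, $\ m_{\varepsilon1}<N_{i+1}$;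
\item[(R4)] $p_{\varepsilon l}\le_{F_i,i}p_\varepsilon^\flat$ for $l<2$.
\end{enumerate}
By (R1) and Lemma~\ref{lem:trunc}(2),
\begin{equation}\label{eq:first}
\overline{p_\varepsilon^\flat}(0)=\bar p_\varepsilon(0)|N_i\supseteq\chi_{c_\varepsilon}|(M\cap N_i).
\end{equation}

\emph{Start.} Let $r\le q$ have bit form $\chi_\emptyset$ at $0$ and $\emptyset$ elsewhere. By \eqref{eq:value} there are $p'\le r$ and $m_\emptyset$ with $p'\Vdash\dot Y\cap L\subseteq m_\emptyset$. Lemma~\ref{lem:exist} with $n=0$ gives $N_0>m_\emptyset$ and a $(0,N_0)$-determined $p_\emptyset\le p'$.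

\emph{Step.} Suppose that $N_i$, the $a_j$ for $j<i$, and $p_\varepsilon,m_\varepsilon$ for $\varepsilon\in2^i$ are defined. Pick $a_i\in M$ with $a_i\ge N_i$ and $a_i>a_j$ for $j<i$. For each $\varepsilon\in2^i$ and $l<2$ we first find $m_{\varepsilon l}$ and a condition $p'_{\varepsilon l}\le_{F_i,i}p^\flat_\varepsilon$ with $\overline{p'_{\varepsilon l}}(0)\supseteq\chi_{c_{\varepsilon l}}$ and $p'_{\varepsilon l}\Vdash\dot Y\cap L\subseteq m_{\varepsilon l}$.

For $l=0$ take $p'_{\varepsilon0}=p_\varepsilon$ and $m_{\varepsilon0}=m_\varepsilon$; this works by Lemma~\ref{lem:trunc}(2), (R1) and (R2), since $c_{\varepsilon0}=c_\varepsilon$.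

For $l=1$ let $r_\varepsilon$ agree with $p_\varepsilon^\flat$ at all $\beta\ne0$ and have bit form $\overline{p_\varepsilon^\flat}(0)\cup\chi_{c_{\varepsilon1}}$ at $0$. This union is a function: the domain of $\overline{p^\flat_\varepsilon}(0)$ lies in $N_i$, the sets $c_{\varepsilon1}=c_\varepsilon\cup\{a_i\}$ and $c_\varepsilon$ agree below $N_i\le a_i$, and \eqref{eq:first} applies. It is in $\mathbb S$ because its domain is contained in $N_i\cup M$. By \eqref{eq:first} the new positions all lie in $M\setminus N_i$, while the first $i$ open positions of $\overline{p^\flat_\varepsilon}(0)$ lie below $N_i$ by Lemma~\ref{lem:trunc}(2). Hence $r_\varepsilon\le_{F_i,i}p_\varepsilon^\flat$. By \eqref{eq:value}, $r_\varepsilon$ forces $\dot Y\cap L$ to be finite, so the conditions that force $\dot Y\cap L\subseteq m$ for some $m$ are dense below $r_\varepsilon$. Lemma~\ref{lem:amalg}(2) gives $p'_{\varepsilon1}\le_{F_i,i}r_\varepsilon$ such that each $p'_{\varepsilon1}*\sigma$, $\sigma\in(2^i)^{F_i}$, forces such a bound. Let $m_{\varepsilon1}$ be the largest of these finitely many bounds. By Lemma~\ref{lem:predense}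 and (N3), $p'_{\varepsilon1}\Vdash\dot Y\cap L\subseteq m_{\varepsilon1}$.

Now choose $N_{i+1}>N_i$ larger than all $m_{\varepsilon1}$, $\varepsilon\in2^i$, and large enough for Lemma~\ref{lem:exist} with $n=i+1$ to apply to each of the $2^{i+1}$ conditions $p'_{\varepsilon l}$. We obtain $(i+1,N_{i+1})$-determined conditions $p_{\varepsilon l}\le_{F_{i+1},i+1}p'_{\varepsilon l}$. Requirements (R1) and (R2) are inherited from $p'_{\varepsilon l}$, (R3) holds by the choice of $N_{i+1}$, and (R4) follows from $p_{\varepsilon l}\le_{F_i,i}p'_{\varepsilon l}\le_{F_i,i}p^\flat_\varepsilon$.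

\begin{proof}[Proof of Proposition~\ref{prop:local}]
Let $\Delta_i=[N_i,N_{i+1})$. By Lemma~\ref{lem:loc}, applied to the points $d_i=e_{a_i}$, it suffices to show that $\psi'(b)\subseteq^*\bigcup_{i\in x}\Delta_i$ for every $x\subseteq\omega$ in $V$, where $b=\{a_i:i\in x\}$.

Let $\varepsilon_i\in2^i$ be the characteristic function of $x\cap i$, and put $q_i=p^\flat_{\varepsilon_i}$. By (R4) and Lemma~\ref{lem:trunc}(4), $q_{i+1}\le_{F_i,i}q_i$, and all $q_i$ have support in $F_\infty$. Lemma~\ref{lem:fusion} gives $q_b$ with $q_b\le q_i$ for all $i$. Since $a_j\ge N_j\ge N_i$ for $j\ge i$, we have $c_{\varepsilon_i}\cap N_i=b\cap N_i$, so \eqref{eq:first} gives $\bar q_b(0)\supseteq\chi_b|(M\cap N_i)$ for all $i$, that is, $\bar q_b(0)\supseteq\chi_b$. By \eqref{eq:value}, $q_b\Vdash\dot Y\cap L=^*\psi'(b)$. By (R2) and Lemma~\ref{lem:trunc}(3), $q_b\Vdash\dot Y\cap L\cap N_i\subseteq m_{\varepsilon_i}$ for all $i$.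

Let $i\notin x$. If $x\cap i=\emptyset$, then $\varepsilon_{i+1}$ consists of zeros and (R3) gives $m_{\varepsilon_{i+1}}=m_\emptyset<N_0\le N_i$. Otherwise let $j=\max(x\cap i)$. Then $\varepsilon_{j+1}=\varepsilon_j1$ and $\varepsilon_{i+1}$ extends $\varepsilon_{j+1}$ by zeros, so $m_{\varepsilon_{i+1}}=m_{\varepsilon_{j+1}}<N_{j+1}\le N_i$. In both cases $q_b\Vdash\dot Y\cap L\cap N_{i+1}\subseteq N_i$, that is, $q_b\Vdash\dot Y\cap L\cap\Delta_i=\emptyset$. Hence $q_b$ forces $\psi'(b)=^*\dot Y\cap L\subseteq N_0\cup\bigcup_{i\in x}\Delta_i$. The statement $\psi'(b)\subseteq^*\bigcup_{i\in x}\Delta_i$ concerns sets in $V$, so it holds in $V$.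
\end{proof}

The proof used that $\psi$ preserves $0$ (to get the bounds $m_\varepsilon$) and $\vee$ (in Lemma~\ref{lem:loc}). Preservation of $\wedge$ is needed only to establish \eqref{eq:hyp}, in the next section.

\section{Reflection and the proof of part (a)}\label{sec:a}

Let $V\models\mathrm{CH}$, let $G$ be $\mathbb P_{\omega_2}$-generic, and write $V_\alpha=V[G_\alpha]$. Proposition~\ref{prop:local} speaks about a lifting in the ground model and only about ground-model sets. We therefore find many intermediate models $V_\alpha$ that contain the restriction of the given lifting, apply the proposition over each, and then make the resulting pair $(A,k)$ independent of $\alpha$.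

Let $\Psi\in V[G]$ preserve $0,\vee,\wedge$ and let $B$ be infinite.

\emph{Reduction to $B=\omega$.} Let $\pi:\omega\to B$ be a bijection. Then $\Psi'([x])=\Psi([\pi[x]])$ preserves $0,\vee,\wedge$. If $A'$ and $k':Z\to A'$ are as required for $\Psi'$ and $\omega$, then $A=\pi[A']\subseteq B$ and $k=\pi\circ k'$ are as required for $\Psi$ and $B$, since for $x\subseteq A$
\[
\Psi([x])=\Psi'([\pi^{-1}[x]])=[k'^{-1}[\pi^{-1}[x]]]=[k^{-1}[x]].
\]
So for the first statement of (a) we may assume $B=\omega$. Let $\psi\in V[G]$ be a lifting of $\Psi$, with a name $\dot\psi$ that is forced by the trivial condition to be a function from $\mathcal P(\omega)$ to $\mathcal P(\omega)$.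

\emph{Reflection.} Work in $V$. By (F2) fix for each $\beta<\omega_2$ a $\mathbb P_\beta$-name $\dot\mu_\beta$ for an enumeration of $\mathcal P(\omega)\cap V_\beta$ in type $\omega_1$. For $\beta<\omega_2$, $\xi<\omega_1$ and $n<\omega$ fix a maximal antichain $\mathcal M_{\beta,\xi,n}\subseteq\mathbb P_{\omega_2}$ of conditions deciding ``$n\in\dot\psi(\dot\mu_\beta(\xi))$''. By the $\aleph_2$-chain condition, for fixed $\beta$ these antichains together contain at most $\aleph_1$ conditions, each with countable support, so all their supports are contained in some $\gamma(\beta)<\omega_2$. The set $E$ of $\alpha<\omega_2$ with $\gamma(\beta)<\alpha$ for all $\beta<\alpha$ is closed and unbounded. Let $S=\{\alpha\in E:\operatorname{cf}(\alpha)=\omega_1\}$.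

Let $\alpha\in S$ and let $\psi_\alpha$ be the restriction of $\psi$ to $\mathcal P(\omega)\cap V_\alpha$. By (F3), each $x\in\mathcal P(\omega)\cap V_\alpha$ is the value of $\dot\mu_\beta(\xi)$ for some $\beta<\alpha$ and $\xi<\omega_1$. Then $n\in\psi(x)$ if and only if the unique member of $\mathcal M_{\beta,\xi,n}\cap G$ forces ``$n\in\dot\psi(\dot\mu_\beta(\xi))$'', and this member is identified by $G_\alpha$ because the supports lie below $\alpha$. So $\psi_\alpha\in V_\alpha$ and $\psi_\alpha$ maps $\mathcal P(\omega)\cap V_\alpha$ into itself. It respects $=^*$ and, modulo finite sets, $\emptyset$, $\cup$ and $\cap$, and these properties are absolute; so $\psi_\alpha$ is a lifting in $V_\alpha$.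

\emph{Triviality over $V_\alpha$.} Let $\alpha\in S$, $X_\alpha=\{n:g_\alpha(n)=1\}$ and $Y=\psi(X_\alpha)$. If $B'\subseteq A'$ are in $V_\alpha$ and $X_\alpha\cap A'=B'$, then, since $\Psi$ preserves $\wedge$,
\[
Y\cap\psi_\alpha(A')=\psi(X_\alpha)\cap\psi(A')=^*\psi(X_\alpha\cap A')=\psi_\alpha(B').
\]
By (F4), $V[G]$ is a generic extension of $V_\alpha$ by a countable support iteration of Silver forcing with first generic real $g_\alpha$. So some condition of that iteration forces \eqref{eq:hyp} over $V_\alpha$ for $\psi_\alpha$ and a name for $Y$. Proposition~\ref{prop:local}, applied in $V_\alpha$, yields in $V_\alpha$ an infinite $A_\alpha$ and a finite-to-one $k_\alpha:Z_\alpha\to A_\alpha$ with $\psi(x)=^*k_\alpha^{-1}[x]$ for all $x\subseteq A_\alpha$ in $V_\alpha$.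

\emph{Pressing down.} Work in $V[G]$. Since $\omega_1$ and $\omega_2$ are preserved, an ordinal below $\omega_2$ has cofinality $\omega_1$ in $V$ if and only if it does in $V[G]$, so $S$ is the intersection of a closed unbounded set with the stationary set of ordinals of cofinality $\omega_1$, and $S$ is stationary in $\omega_2$. For $\alpha\in S$ the pair $(A_\alpha,k_\alpha)$ is coded by a real of $V_\alpha$, so by (F3) it lies in $V_{\beta(\alpha)}$ for some $\beta(\alpha)<\alpha$. Fodor's lemma states that a function on a stationary set with $\beta(\alpha)<\alpha$ is constant on a stationary subset; let $\beta(\alpha)=\beta$ for all $\alpha\in S'$, with $S'\subseteq S$ stationary. As $V_\beta\models\mathrm{CH}$, there are only $\aleph_1$ possible pairs, so a single pair $(A,k)$, $k:Z\to A$, equals $(A_\alpha,k_\alpha)$ for $\aleph_2$ many, hence unboundedly many, $\alpha\in S'$. By (F3) for $\omega_2$, every $x\subseteq A$ in $V[G]$ lies in $V_\alpha$ for one of these $\alpha$, so $\psi(x)=^*k^{-1}[x]$. This proves the first statement of (a).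

The second statement is a general fact about automorphisms: injectivity rules out infinitely many empty fibers of $k$, and surjectivity rules out infinitely many fibers with two points.

\begin{lemma}\label{lem:auto}
Let $\Psi$ be an automorphism of $\mathcal P(\omega)/\mathrm{Fin}$, let $A,Z\subseteq\omega$, and let $k:Z\to A$ be finite-to-one with $\Psi([x])=[k^{-1}[x]]$ for all $x\subseteq A$. Then $\Psi$ is trivial on $A$.
\end{lemma}

\begin{proof}
Let $A_0=\{a\in A:k^{-1}(a)=\emptyset\}$. Then $\Psi([A_0])=[\emptyset]=0$, so $A_0$ is finite because $\Psi$ is injective. Let $A_2=\{a\in A:|k^{-1}(a)|\ge2\}$, and let $v$ consist of exactly one point from each fiber $k^{-1}(a)$, $a\in A_2$. Since $\Psi$ is surjective, $[v]=\Psi([x])$ for some $x$. From $[v]\le[k^{-1}[A_2]]=\Psi([A_2])$ we get $x\subseteq^*A_2$, and after removing finitely many points we have $x\subseteq A_2$. Then $v=^*k^{-1}[x]$. Each fiber $k^{-1}(a)$, $a\in x$, contains a point outside $v$, and the fibers are disjoint, so $x$ is finite. Hence $k^{-1}[x]$ is finite, $v$ is finite, and $A_2$ is finite.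

For $a\in A\setminus(A_0\cup A_2)$ let $h(a)$ be the unique point of $k^{-1}(a)$. Then $A\subseteq^*\operatorname{dom}h$, and for $x\subseteq A$ the sets $k^{-1}[x]$ and $h[x]$ differ only within the finite set $k^{-1}[A_2]$. So $\Psi([x])=[h[x]]$ for all $x\subseteq A$.
\end{proof}

If $\Psi\in V[G]$ is an automorphism and $B$ is infinite, the first statement of (a) gives an infinite $A\subseteq B$ and a finite-to-one $k:Z\to A$ to which Lemma~\ref{lem:auto} applies, so $A\in T(\Psi)$. This completes the proof of part (a), and with Section~\ref{sec:b} the proof of Theorem~\ref{thm:main}.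

\begin{thebibliography}{9}

\bibitem{abraham}
Abraham, \emph{Proper forcing}, in: Handbook of Set Theory.

\bibitem{goldstern}
Goldstern, \emph{Tools for your forcing construction}.

\bibitem{pfa}
\emph{PFA implies all automorphisms are trivial}, \texttt{https://shelah.logic.at/files/95924/315.pdf}.

\bibitem{shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
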